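
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{Bounded languages of finite-crossing two-way\\ nondeterministic pushdown counter machines are semilinear}


\begin{abstract}
We consider two-way nondeterministic machines with a pushdown stack and finitely many 1-reversal counters, and assume that there is a constant $c$ such that in every accepting computation the head crosses each boundary between adjacent input cells at most $c$ times. We prove that every bounded language accepted by such a machine is bounded semilinear, and hence is accepted by a one-way deterministic machine with 1-reversal counters and no stack. The proof takes, for each accepted input, an accepting computation that makes as many head moves as possible near the ends of the blocks of the input, and rearranges small pumps in its derivation tree. Maximality keeps the rearranged parts away from the block ends, so the rearrangement can be continued until the computation has one of finitely many shapes. Only crossings near block ends have to be bounded. Two examples show that bounding them within a fixed distance is not enough, and that the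 inputs having \emph{some} 3-crossing accepting computation need not form a semilinear set.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

\subsection*{Machines and bounded languages}

A \emph{counter machine} is a finite automaton with finitely many counters. Each counter holds a nonnegative integer, can be incremented, decremented and tested for zero, and is \emph{1-reversal}: once it has been decremented it can never be incremented again. DCM is the class of deterministic one-way counter machines. NPCM is the class of nondeterministic one-way counter machines that are additionally equipped with a pushdown stack, and DPCM is its deterministic version.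

The \emph{two-way} variant of such a machine reads its input between end markers $\triangleright$ and $\triangleleft$; in each step its head moves left, moves right or stays. It is \emph{finite-crossing} if there is a constant $c$ such that, in \emph{every} accepting computation, the head crosses the boundary between any two adjacent input cells at most $c$ times. One may or may not count the boundaries next to the end markers here. The proof of Theorem~\ref{thm:main} uses the bound only for boundaries between two genuine input cells, so the theorem holds in both readings.

A language $L$ is \emph{bounded} if $L\subseteq w_1^*\cdots w_k^*$ for some $k\ge 1$ and words $w_1,\dots,w_k$. For such $L$ put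
\[
Q(L)=\{(n_1,\dots,n_k)\in\mathbb N^k : w_1^{n_1}\cdots w_k^{n_k}\in L\}.
\]
A subset of $\mathbb N^k$ is \emph{semilinear} if it is a finite union of sets $\{v_0+\sum_{j=1}^r t_jv_j : t_j\in\mathbb N\}$ with $v_0,\dots,v_r\in\mathbb N^k$, and $L$ is \emph{bounded semilinear} if $Q(L)$ is semilinear. We use the theorem of Ginsburg and Spanier: a subset of $\mathbb N^k$ is semilinear if and only if it is definable by a first-order formula over $(\mathbb N,+)$ (a \emph{Presburger formula}). In particular, semilinear sets are closed under Boolean operations, projections and translations by vectors of $\mathbb N^k$.

We also use the following known fact: a bounded semilinear language is accepted by a one-way DCM. Over bounded languages, one-way DCM and one-way NPCM even accept the same languages.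

\subsection*{Where the difficulty lies}

Since the scanned symbol is periodic within a block $w_j^{n_j}$, the head position of a two-way machine acts as one more counter. It is tested at the ends of the blocks, and it goes up and down many times. Without a crossing bound this already destroys semilinearity: Section~\ref{sec:examples} describes a two-way nondeterministic pushdown automaton that accepts $b^ma^n$ if and only if $n$ is even and $2\le n\le 3^m+1$. A crossing bound limits the number of visits to each cell. But these visits take place at different times and with different stack contents, so they cannot simply be treated together.

In the deterministic case, Ibarra and Seki proved that a bounded language accepted by a finite-crossing two-way DPCM is bounded semilinear, hence accepted by a one-way DCM. The corresponding question for nondeterministic machines is posed in \cite{revisited}. The answer is yes.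

\begin{theorem}\label{thm:main}
Let $L\subseteq w_1^*\cdots w_k^*$ be accepted by a finite-crossing two-way NPCM. Then $Q(L)$ is semilinear, that is, $L$ is bounded semilinear. Hence $L$ is accepted by a one-way DCM.
\end{theorem}

\begin{corollary}\label{cor:class}
For a bounded language $L$ the following are equivalent: \emph{(i)} $L$ is bounded semilinear; \emph{(ii)} $L$ is accepted by a one-way DCM; \emph{(iii)} $L$ is accepted by a finite-crossing two-way NPCM.
\end{corollary}

\begin{proof}
(i)$\Rightarrow$(ii) is the known fact quoted above. For (ii)$\Rightarrow$(iii), a one-way DCM crosses each boundary at most once and may be viewed as a two-way NPCM that never moves left and never uses its stack. (iii)$\Rightarrow$(i) is Theorem~\ref{thm:main}.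
\end{proof}

The proof uses the crossing bound only near the ends of the blocks. To state this, consider an input $a_1^{n_1}\cdots a_k^{n_k}$ with distinct letters, omit the empty blocks, and regard each end marker as a block of length~$1$. The \emph{distance} of the boundary between the $j$-th and the $(j+1)$-st cell of a block of length $\nu$ is $\min(j,\nu-j)$; boundaries between consecutive blocks, including the end markers, have distance~$0$.

\begin{theorem}\label{thm:near}
Let $a_1,\dots,a_k$ be distinct letters and let $L\subseteq a_1^*\cdots a_k^*$ be accepted by a two-way NPCM such that for every $d\ge0$ there is $c_d$ with the following property: in every accepting computation, every boundary at distance at most $d$ is crossed at most $c_d$ times. Then $Q(L)$ is semilinear.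
\end{theorem}

Section~\ref{sec:toy} shows the main idea in a case without a stack. Section~\ref{sec:reduction} reduces both theorems to one proposition, whose proof fills Sections~\ref{sec:grammar}--\ref{sec:presburger}. Section~\ref{sec:examples} contains the examples.

\section{The idea in a toy case}\label{sec:toy}

Take a single block $a^n$, $n\ge 2$, and a machine without a stack. From the first $a$ it makes moves $\mathsf R$ and $\mathsf L$ inside the block, in any order it likes; an $\mathsf R$ increments counter~1 and an $\mathsf L$ increments counter~2. From the last $a$ it may move to $\triangleleft$, and there it compares the counters by stationary steps and accepts if and only if the pair of counter values lies in a fixed semilinear set $\Lambda\subseteq\mathbb N^2$. Thus an accepting computation is described by a word $z\in\{\mathsf R,\mathsf L\}^*$ whose letter counts form a pair in $\Lambda$ and whose walk, started at offset $1$, stays in $[1,n]$ and ends at $n$. Assume that every accepting computation crosses every boundary at most $c$ times.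

Reordering $z$ does not change the letter counts, so we would like to sort $z$ and to describe the sorted computations by linear inequalities. But sorting may push the head out of the block: for $n=2$ the legal walk $\mathsf{RLR}$ becomes $\mathsf{LRR}$, which falls off at once.

The remedy is to choose $z$ well. Call a move \emph{marked} if it crosses a boundary $(j,j+1)$ with $j\le2$ or $j\ge n-2$. There are at most four such boundaries, so every accepting computation has at most $4c$ marked moves. \emph{For the given $n$, choose an accepting $z$ with the maximum number of marked moves.} Let $U$ be a maximal nonempty factor of $z$ consisting of unmarked moves. All offsets visited in $U$ lie in $[3,n-2]$. If $U$ contains two adjacent moves $\mathsf{RL}$, visiting the offsets $x,x+1,x$, replace them by $\mathsf{LR}$, visiting $x,x-1,x$. Since $x\ge3$, the new walk is legal, so the new computation is accepting. All other moves keep their positions, so the old marked moves are still marked. By maximality the two new moves are unmarked; therefore $U$ still visits only offsets in $[3,n-2]$, and we are in the same situation as before. After finitely many swaps $U$ has become $\mathsf L^{y}\mathsf R^{x}$.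

Hence every accepted $n\ge2$ has an accepting computation
\[
\mathsf L^{y_0}\mathsf R^{x_0}\,h_1\,\mathsf L^{y_1}\mathsf R^{x_1}\,h_2\cdots h_\ell\,\mathsf L^{y_\ell}\mathsf R^{x_\ell},\qquad \ell\le 4c,\quad h_i\in\{\mathsf R,\mathsf L\}.
\]
For each of the finitely many choices of $h_1\cdots h_\ell$, the letter counts and the offsets before and after each $h_i$, $\mathsf L^{y_i}$ and $\mathsf R^{x_i}$ are affine in the exponents. Such a word describes an accepting computation if and only if its letter counts form a pair in $\Lambda$, these offsets lie in $[1,n]$, and the last one is $n$. So the set of accepted $n\ge2$ is Presburger definable.

The argument has three ingredients: a local move that shifts offsets by a bounded amount; a margin near the block ends that absorbs this shift; and extremality, which restores the margin after each move. The crossing bound makes the extremal choice possible and bounds the number of marked moves. It is applied to \emph{all} computations met on the way, so the argument needs it for every accepting computation.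

In general the letters cannot be swapped freely. We replace $z$ by a derivation tree of a context-free grammar and adjacent letters by small \emph{pumps} of this tree. A pump can be moved only to a node with a suitable label, and it contributes letters at two places of the word. Section~\ref{sec:pumps} deals with this.

\section{Reduction to nonempty blocks of distinct letters}\label{sec:reduction}

\subsection*{Conventions}

A transition depends on the state, the scanned symbol, the top stack symbol and the zero/positive pattern of the $s$ counters. It changes the state, moves the head by $-1$, $0$ or $+1$, replaces the top stack symbol by a word of length at most $2$, and adds $e_i\in\{-1,0,1\}$ to counter $i$, where $e_i=-1$ is allowed only if counter $i$ is positive. The bottom stack symbol is never removed, and the head never leaves $\triangleright\cdots\triangleleft$. The machine starts on $\triangleright$ and accepts by entering an accepting state, where it halts.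

Other usual formats (longer pushes, acceptance by halting in a final state or by empty stack) are brought to this form by inserting stationary steps and a new accepting state entered by a stationary step. Each accepting computation of the new machine has the same head moves as an accepting computation of the old one, possibly one cut off at its first accepting state. So bounds on crossings are inherited.

\begin{proposition}\label{prop:core}
Let $k\ge1$, let $a_1,\dots,a_k$ be distinct letters and let $M$ be a two-way NPCM. Suppose that for every $d\ge0$ there is a number $m_d$ such that, for every $n\in\mathbb N_{\ge1}^k$, every accepting computation of $M$ on $a_1^{n_1}\cdots a_k^{n_k}$ makes at most $m_d$ head moves across boundaries at distance at most $d$. Then the set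
\[
A(M)=\{n\in\mathbb N_{\ge1}^k : M\text{ accepts }a_1^{n_1}\cdots a_k^{n_k}\}
\]
is semilinear.
\end{proposition}

For fixed $d$ and $n\in\mathbb N^k_{\ge1}$ there are at most $k+1+2dk$ boundaries at distance at most $d$: the $k+1$ boundaries between consecutive blocks, and in each block of length $\nu$ the boundaries $(j,j+1)$ with $j\le d$ or $j\ge \nu-d$.

\begin{proof}[Proof of Theorem~\ref{thm:near} from Proposition~\ref{prop:core}]
Split $Q(L)$ according to the set $J$ of indices $j$ with $n_j\ge1$. For $J=\emptyset$ the part has at most one point. For $J\ne\emptyset$ the part is the set $A(M)$ for the given machine and the letters $a_j$, $j\in J$, embedded into $\mathbb N^k$ by inserting zeros. The hypothesis of Proposition~\ref{prop:core} holds with $m_d=c_d(|J|+1+2d|J|)$.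
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:core}]
Let $M$ accept $L$, with crossing constant $c$ for the boundaries between two input cells.

\emph{Empty words.} If $w_j=\varepsilon$, then membership of $n$ in $Q(L)$ does not depend on $n_j$, and we delete this coordinate. If all $w_j$ are empty, then $Q(L)\in\{\emptyset,\mathbb N^k\}$. So assume that all $w_j$ are nonempty.

\emph{Distinct letters.} Let $a_1,\dots,a_k$ be distinct letters. Let $M'$ run on $a_1^{n_1}\cdots a_k^{n_k}$ and simulate $M$ on $w_1^{n_1}\cdots w_k^{n_k}$: a cell $a_j$ represents a copy of $w_j$, and the state stores the offset of $M$'s head in this copy. When a cell is entered from the right, the stored offset is ``last'', which is resolved on reading the cell. Moves inside a copy become stationary. Accepting computations of $M'$ correspond to those of $M$, and each boundary between two input cells of $M'$ corresponds to a boundary between two input cells of $M$. So on these inputs every accepting computation of $M'$ crosses each boundary between two input cells at most $c$ times, and $Q(L)$ is the set of $n\in\mathbb N^k$ such that $M'$ accepts $a_1^{n_1}\cdots a_k^{n_k}$.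

\emph{Supports.} Split $Q(L)$ according to the set $J$ of indices with $n_j\ge1$. For $J=\emptyset$ there is at most one point. Let $J\neq\emptyset$, put $r=|J|$ and renumber the letters so that $J=\{1,\dots,r\}$. We must show that the set of accepted $n\in\mathbb N^r_{\ge1}$ is semilinear.

\emph{End markers.} Nothing is assumed about the boundaries next to the markers, so we hide them. If $r=1$, set aside the point $n_1=1$. Every remaining input has at least two cells; the first carries $a_1$ and the last $a_r$. Let $M''$ be the machine whose left marker stands for the two cells ``$\triangleright$, first letter'' and whose right marker stands for ``last letter, $\triangleleft$''. The state stores which of the two cells is scanned; when a marker is entered from the inside, this is the cell of $a_1$, respectively $a_r$. Moves between the two cells become stationary. Let $e_i$ denote the $i$-th unit vector. On the input with exponent vector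
\[
n'=n-e_1-e_r\qquad(\text{for } r=1:\ n'=n-2)
\]
the machine $M''$ simulates $M'$ on the input with exponent vector $n$. As $n$ ranges over $\mathbb N^r_{\ge1}$ (without the point $1$ if $r=1$), $n'$ ranges exactly over the vectors in $\mathbb N^r$ with $n'_i\ge1$ for all $1<i<r$. Split these vectors by their support $J'$, where $\{i:1<i<r\}\subseteq J'\subseteq\{1,\dots,r\}$. If $J'=\emptyset$, there is only one vector. If $J'\ne\emptyset$, consider $M''$ on inputs over the letters $a_i$, $i\in J'$, with positive exponents. Each boundary between adjacent cells of $M''$, markers included, is a boundary between two genuine input cells of $M'$, hence is crossed at most $c$ times in every accepting computation. So Proposition~\ref{prop:core} applies with $m_d=c(|J'|+1+2d|J'|)$. The accepted $n'$ with support $J'$ therefore form a semilinear set, and so do their translates by $e_1+e_r$. The set of accepted $n\in\mathbb N^r_{\ge1}$ is a finite union of such translates and at most two further points.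

Thus $Q(L)$ is semilinear, and the last assertion of the theorem follows from the known fact quoted in Section~\ref{sec:intro}.
\end{proof}

From now on we fix $M$, $k$ and the numbers $m_d$ as in Proposition~\ref{prop:core}; ``input $n$'' means $a_1^{n_1}\cdots a_k^{n_k}$ with $n\in\mathbb N^k_{\ge1}$. The tape consists of \emph{blocks} $0,1,\dots,k+1$ of lengths $n_0=1$ (the marker $\triangleright$), $n_1,\dots,n_k$ and $n_{k+1}=1$ (the marker $\triangleleft$). A head position is a pair $(b,x)$ with $0\le b\le k+1$ and \emph{offset} $1\le x\le n_b$.

\section{Computations as words of a context-free grammar}\label{sec:grammar}

Inside a block the scanned symbol is constant. So, apart from the exact head position and the counter values, a computation is a run of a pushdown automaton without input. We record head moves and counter changes as letters, let a grammar take care of the stack, and state the remaining conditions separately.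

\subsection*{The pushdown automaton $P$}

The states of $P$ are triples $(p,b,\sigma)$, where $p$ is a state of $M$, $b$ is a block, and $\sigma\in\{\hat0,\uparrow,\downarrow,\check0\}^s$ gives a \emph{status} for each counter: zero and never incremented ($\hat0$); positive and never decremented ($\uparrow$); positive and already decremented ($\downarrow$); zero after decrements ($\check0$). There is one more state $e$. The initial state is $(p_0,0,\hat0^s)$ with $p_0$ the initial state of $M$, and the initial stack consists of the bottom symbol $Z_0$.

A step of $P$ applies a transition of $M$ that is applicable to the state $p$, the symbol of block $b$, the top stack symbol and the zero/positive pattern given by $\sigma$. If this transition moves the head, $P$ guesses whether the move is \emph{internal} (type $\mathsf R$ or $\mathsf L$, the block stays $b$) or \emph{crossing} (to block $b+1$ or $b-1$, if that block exists). The statuses are updated as follows: $e_i=0$ changes nothing; $e_i=+1$ allows $\hat0,\uparrow\;\to\;\uparrow$; $e_i=-1$ allows $\uparrow,\downarrow\;\to\;\downarrow$ and $\uparrow,\downarrow\;\to\;\check0$, the target being guessed; nothing else is allowed. The \emph{letter} of the step records the transition, the block $b$, the type of the head move (stay, $\mathsf R$, $\mathsf L$, crossing right, crossing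 left) and the status update. Finally, in a state $(p,b,\sigma)$ with $p$ accepting, and in state $e$, the only steps of $P$ pop the top stack symbol and go to $e$; their letter is a neutral letter $\eta$.

\subsection*{The grammar $G$}

By the standard triple construction, let $G$ have nonterminals $[q,Z,q']$ and, for the steps of $P$ with letter $t$, the rules
\[
[q,Z,q_1]\to t,\qquad [q,Z,q']\to t\,[q_1,Y,q'],\qquad [q,Z,q']\to t\,[q_1,Y_1,q_2]\,[q_2,Y_2,q'],
\]
according to whether the step from state $q$ to $q_1$ replaces $Z$ by $\varepsilon$, $Y$ or $Y_1Y_2$; here $q',q_2$ are arbitrary states. The nonterminal $[q,Z,q']$ derives the letter sequences of the runs that start in $q$ with $Z$ on top of the stack and end in $q'$ at the moment when $Z$ and everything pushed above it has been removed. With start symbol $[(p_0,0,\hat0^s),Z_0,e]$, the language $L(G)$ is the set of letter sequences of runs of $P$ from the initial configuration to state $e$ with empty stack. Let $N$ be the set of nonterminals. Every node of a derivation tree has at most three children. We write $\Psi$ for the Parikh map (the vector of letter counts).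

\subsection*{Counters and head}

For a word of letters let $\mathrm{inc}_i$, $\mathrm{dec}_i$ and $\omega_i$ be the numbers of letters that increment counter $i$, decrement counter $i$, and change its status to $\check0$. After status $\check0$ a counter never changes, so $\omega_i\le1$ in words of $L(G)$. Let $\Lambda$ be the semilinear set of Parikh vectors such that, for all $i$,
\begin{equation}\label{eq:Lambda}
\bigl(\omega_i=0\wedge(\mathrm{dec}_i=0\vee\mathrm{dec}_i<\mathrm{inc}_i)\bigr)\;\vee\;\bigl(\omega_i\ge1\wedge\mathrm{inc}_i=\mathrm{dec}_i\bigr).
\end{equation}

A word $z\in L(G)$ \emph{fits} $n$ if the head position evolves legally: it starts at $(0,1)$; an $\mathsf R$ needs $x<n_b$ and leads to $(b,x+1)$; an $\mathsf L$ needs $x>1$ and leads to $(b,x-1)$; a right crossing needs $x=n_b$ and leads to $(b+1,1)$; a left crossing needs $x=1$ and leads to $(b-1,n_{b-1})$; all other letters leave the position unchanged. The block recorded by $P$ is then always the true block.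

\begin{lemma}\label{lem:encode}
$M$ accepts input $n$ if and only if some $z\in L(G)$ with $\Psi(z)\in\Lambda$ fits $n$. Every such $z$ encodes an accepting computation of $M$ on input $n$ with the same head moves.
\end{lemma}

\begin{proof}
Given an accepting computation, record in each step the true block, head type and counter statuses, and append letters $\eta$ that empty the stack. Since the counters are 1-reversal, the statuses follow the update rules. The resulting $z\in L(G)$ fits $n$. If $\omega_i=0$ and $\mathrm{dec}_i\ge1$, then the final status is $\downarrow$, so the final value $\mathrm{inc}_i-\mathrm{dec}_i$ is positive. If $\omega_i=1$, the final value is $0$. So $\Psi(z)\in\Lambda$.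

Conversely, let $z\in L(G)$ fit $n$ and satisfy $\Psi(z)\in\Lambda$. Then $z$ records a run of $P$ with correct scanned symbols and head moves. It remains to see that the statuses agree with the true counter values, that is, with the partial sums of the $e_i$.
\begin{itemize}
\item At status $\hat0$ nothing has changed yet, so the value is $0$.
\item At status $\uparrow$ there have been increments and no decrements, so the value is positive.
\item At status $\downarrow$ all later changes are decrements. If $\omega_i=0$, then \eqref{eq:Lambda} and $\mathrm{dec}_i\ge1$ show that the final value is positive, so the current value is positive. If $\omega_i=1$, then at least one decrement is still to come and the final value is $0$, so the current value is positive.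
\item At status $\check0$ no later change occurs, so the value is the final one, $\mathrm{inc}_i-\mathrm{dec}_i=0$.
\end{itemize}
Hence every transition is applicable, and by the update rules no counter is incremented after a decrement. So $z$ encodes an accepting computation, and its head moves are those of $z$.
\end{proof}

Here the 1-reversal property is used: it turns the counter conditions into a condition on $\Psi(z)$ alone, so they survive any rearrangement of letters within $L(G)$. From now on only the head has to be watched.

\begin{definition}
A derivation tree of $G$ with the start symbol at its root is \emph{good for $n$} if its yield $z$ fits $n$ and $\Psi(z)\in\Lambda$.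
\end{definition}

\section{An extremal tree and its decomposition}\label{sec:extremal}

Put
\[
K=3|N|,\qquad B=3^{K^2+1},\qquad D=4B .
\]
Here $B$ will bound the size of a pump, and $D$ the shift of head positions caused by one rearrangement step. Both depend only on $G$.

Let a tree be good for $n$. A letter occurrence in its yield is \emph{marked} if its head move crosses a boundary at distance at most $D$. So all crossing letters are marked, and an internal move between two adjacent offsets of block $b$ is marked if and only if these offsets are not both in $[1+D,\,n_b-D]$. (For the boundary $(j,j+1)$, both offsets lie in this interval if and only if $j>D$ and $n_b-j>D$.) Let $\mu(T)$ be the number of marked letters of $T$. By Lemma~\ref{lem:encode} the yield encodes an accepting computation, so the hypothesis of Proposition~\ref{prop:core} gives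
\begin{equation}\label{eq:bound}
\mu(T)\le m_D\qquad\text{for every }n\text{ and every tree }T\text{ good for }n .
\end{equation}

\emph{Fix $n\in A(M)$ and let $T$ be a tree good for $n$ with $\mu(T)$ maximum.} It exists by Lemma~\ref{lem:encode} and \eqref{eq:bound}.

\subsection*{Cutting the tree at marked leaves}

Let $W$ be the smallest set of nodes of $T$ that contains the root and the marked leaves and is closed under lowest common ancestors. Closing $m\ge1$ leaves under lowest common ancestors adds at most $m-1$ nodes, so $|W|\le 2m_D+1$. Let $v\notin W$ be a child of a node of $W$, and let $T_v$ be the subtree at $v$.
\begin{itemize}
\item If $T_v$ contains no node of $W$, then $T_v$ is a \emph{tree component}. Let $U$ be its yield and put $V=\varepsilon$.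
\item Otherwise the lowest common ancestor of the nodes of $W$ in $T_v$ belongs to $W$ and to $T_v$; call it $v^*$. It is the topmost node of $W$ in $T_v$, and $v^*\ne v$. The \emph{context component} at $v$ is $T_v$ with all proper descendants of $v^*$ removed; $v^*$ is its \emph{hole}. Its yield is the pair $(U,V)$ with $\mathrm{yield}(T_v)=U\cdot\mathrm{yield}(T_{v^*})\cdot V$. The hole itself contributes no letter.
\end{itemize}
There are at most $3|W|$ components. Every node $u\notin W$ lies in one of them: if $w$ is the lowest ancestor of $u$ in $W$, then $u$ lies in the component at the child of $w$ on the path to $u$. All letters of $U$ and $V$ are unmarked, because the marked leaves are in $W$. In particular $U$ and $V$ contain no crossing letters, and each of them is a contiguous factor of the yield, executed within one block.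

For a word $X$ without crossing letters let $\delta(X)$ be the number of its letters of type $\mathsf R$ minus the number of its letters of type $\mathsf L$. If $X$ is executed from offset $x$, it \emph{visits} the offsets $x+\delta(X')$ for all prefixes $X'$ of $X$. Then:
\begin{equation}\label{eq:margin}
\begin{minipage}{0.86\linewidth}
if $U$ contains an internal move and is executed in block $b$, then all offsets visited by $U$ lie in $[1+D,\,n_b-D]$; likewise for $V$.
\end{minipage}
\end{equation}
Indeed, each visited offset is then an end of some internal move of $U$, and this move is unmarked.

\subsection*{Colors}

Moving letters within $U$, or within $V$, will disturb the head only locally, as in the toy case. Moving a letter from $U$ to $V$ would shift the head during all of $\mathrm{yield}(T_{v^*})$, including its marked moves. Colors forbid this. In a context component we color the nodes on the path from $v$ to $v^*$ (inclusive) \emph{spine}, the nodes to the left of this path \emph{left}, and those to the right \emph{right}. In a tree component all nodes are colored \emph{left}. Then the letters of $U$ are exactly the left leaves, and the letters of $V$ exactly the right leaves; the hole is a spine node and contributes no letter. A \emph{colored label} is a pair (nonterminal, color); there are $K$ of them.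

\section{Moving pumps}\label{sec:pumps}

\subsection*{Pumps}

In this section $C$ denotes a colored tree as above, possibly with a hole; the trivial context that consists of the hole alone is allowed. Let $\mathrm{Lab}(C)$ be the set of colored labels of its nonterminal nodes, including the hole if it is a nonterminal. The \emph{height} of $C$ is the maximal number of nonterminal nodes on a downward path, and $C_x$ is the part of $C$ at and below a node $x$.

Let $x$ be a proper ancestor of $y$ in $C$ with the same colored label $\alpha$. The context $\pi$ with node set $C_x\setminus C_y$, root $x$ and hole $y$ is a \emph{pump of type $\alpha$}. Since $y$ is its hole, it is not counted as a node of $\pi$. \emph{Removing} $\pi$ replaces $C_x$ by $C_y$; the node $y$ survives. \emph{Inserting} a pump $\pi$ of type $\alpha$ \emph{above} a node $d$ of colored label $\alpha$ replaces $C_d$ by $\pi[C_d]$, that is, by a copy of $\pi$ whose hole is filled with $C_d$. Both operations respect the rules of $G$ and keep the label of the root and the hole of $C$, and the colors remain correct: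
\begin{itemize}
\item If $\alpha$ has color spine, then $x$ and $y$ are on the spine, the hole of $C$ lies in $C_y$ and survives, and $\pi$ contributes its left yield to $U$ and its right yield to $V$.
\item If $\alpha$ has color left (or right), then $C_x$ does not contain the hole of $C$, and all letters of $\pi$, from both of its sides, belong to $U$ (or to $V$).
\end{itemize}
So removing a pump and inserting it above another node of the same colored label preserves the multiset of letters of $U$ and that of $V$. Figure~\ref{fig:move} shows such a move for a spine pump.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\fill[gray!25] (0,3) -- (-0.8,2.5) -- (-0.8,2) -- (0.8,2) -- (0.8,2.5) -- cycle;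
\draw[thick] (0,4) -- (0,0);
\foreach \y in {4,3,2,1,0} \fill (0,\y) circle (2pt);
\node[above] at (0,4) {$v$};
\node[right] at (0.05,3.1) {$x$};
\node[below right] at (0,2.05) {$y$};
\node[right] at (0.05,1) {$d$};
\node[below] at (0,0) {$v^*$};
\node at (-1.3,3.5) {$U_1$}; \node at (1.3,3.5) {$V_1$};
\node at (-1.3,2.4) {$u$};   \node at (1.3,2.4) {$v'$};
\node at (-1.3,1.5) {$U_2$}; \node at (1.3,1.5) {$V_2$};
\node at (-1.3,0.5) {$U_3$}; \node at (1.3,0.5) {$V_3$};
\draw[->,thick] (2.6,2) -- (4.2,2);
\fill[gray!25] (7,2) -- (6.2,1.5) -- (6.2,1) -- (7.8,1) -- (7.8,1.5) -- cycle;
\draw[thick] (7,4) -- (7,0);
\foreach \y in {4,3,2,1,0} \fill (7,\y) circle (2pt);
\node[above] at (7,4) {$v$};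
\node[right] at (7.05,3) {$y$};
\node[below right] at (7,1.05) {$d$};
\node[below] at (7,0) {$v^*$};
\node at (5.7,3.5) {$U_1$}; \node at (8.3,3.5) {$V_1$};
\node at (5.7,2.5) {$U_2$}; \node at (8.3,2.5) {$V_2$};
\node at (5.7,1.4) {$u$};   \node at (8.3,1.4) {$v'$};
\node at (5.7,0.5) {$U_3$}; \node at (8.3,0.5) {$V_3$};
\end{tikzpicture}
\caption{Moving a spine pump (shaded, with left yield $u$ and right yield $v'$) from its place between $x$ and $y$ to the place directly above a node $d$ with the same label. The vertical line is the spine of a context component from its root $v$ to its hole $v^*$. The yield $U=U_1uU_2U_3$ becomes $U_1U_2uU_3$, and $V=V_3V_2v'V_1$ becomes $V_3v'V_2V_1$. The possibly long factor $U_2$ is executed with its offsets shifted by $-\delta(u)$, which is at most the size of the pump in absolute value.}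
\label{fig:move}
\end{figure}

The shift is governed by the size of the pump and not by how far the pump is moved. So we need small pumps. We also need a place for each removed pump: some node with its colored label must be left in the end. Both are provided by the next lemma.

\begin{lemma}\label{lem:smallpump}
If $C$ has height greater than $K^2$, then $C$ contains a pump with at most $B$ letters, contained in a subtree of height at most $K^2+1$, whose removal leaves $\mathrm{Lab}(C)$ unchanged.
\end{lemma}

\begin{proof}
Choose a nonterminal node $x$ such that $C_x$ has height greater than $K^2$ and no proper descendant of $x$ has this property. Then $C_x$ has height exactly $K^2+1$, so it has at most $3^{K^2+1}=B$ leaves. Take a downward path in $C_x$ with $K^2+1$ nonterminal nodes. As there are only $K$ colored labels, some label $\alpha$ occurs at $K+1$ nodes $x_0,\dots,x_K$ of this path, listed from top to bottom. Let $\kappa_i$ be the pump between $x_i$ and $x_{i+1}$, $0\le i<K$. These $K$ pumps have pairwise disjoint node sets.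

Suppose that the removal of each $\kappa_i$ loses some label $\beta_i$. Then all nodes with label $\beta_i$ lie in $\kappa_i$, so the $\beta_i$ are pairwise distinct. Moreover $\beta_i\ne\alpha$, because $x_{i+1}$ is not in $\kappa_i$. We obtain $K$ distinct labels different from $\alpha$, but there are only $K-1$. So the removal of some $\kappa_i$ loses no label.
\end{proof}

\subsection*{Arrangements}

Let $C_0$ be a component. By Lemma~\ref{lem:smallpump} we can remove pumps $\pi_1,\dots,\pi_r$ one after the other and obtain
\[
C_0,\;C_1,\;\dots,\;C_r=S,\qquad S\text{ of height at most }K^2,\qquad \mathrm{Lab}(S)=\mathrm{Lab}(C_0);
\]
here $\pi_i$ is a pump of $C_{i-1}$ with at most $B$ letters, chosen as in the lemma. The process stops because the number of nodes decreases. The nodes of the \emph{skeleton} $S$ are nodes of every $C_i$. For each $\alpha\in\mathrm{Lab}(S)$ choose a node $d_\alpha$ of $S$ with colored label $\alpha$; it may be the hole. The $d_\alpha$ are pairwise distinct, and none of them is a node of any $\pi_i$, since the nodes of $\pi_i$ have been deleted.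

Taking out all pumps at once would shift positions by an unbounded amount. So we move them one at a time, each directly to its final home near $d_\alpha$, and need a notation for the intermediate stages. For finite sequences $\Pi_\alpha$ of pumps of type $\alpha$, the \emph{arrangement} $(C_i;(\Pi_\alpha)_\alpha)$ is the tree or context obtained from $C_i$ by inserting, for each $\alpha$, the pumps of $\Pi_\alpha$ as a chain directly above $d_\alpha$, the first pump of the sequence on top.

In $(C_{i-1};(\Pi_\beta))$ the pump $\pi_i$ is still visible. Let it be the pump of $C_{i-1}$ between $x$ and $y$, of type $\alpha$. No $d_\beta$ is a node of $\pi_i$, so no chain has been inserted above a node of $\pi_i$. The only chain that can touch $\pi_i$ from below is the one above $y$, if $y=d_\alpha$; its top node again has colored label $\alpha$. So $\pi_i$ is a pump of the arrangement, between $x$ and $y'$, where $y'$ is the top of the chain above $y$, or $y'=y$ if there is none. Removing it gives exactly $(C_i;(\Pi_\beta))$.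

Starting from $C_0=(C_0;\text{empty sequences})$, we perform the following steps.
\begin{itemize}
\item[(a)] For $i=1,\dots,r$: go from $(C_{i-1};(\Pi_\beta))$ to $(C_i;(\Pi'_\beta))$, where $\Pi'_\alpha$ is $\Pi_\alpha$ followed by $\pi_i$ for the type $\alpha$ of $\pi_i$, and $\Pi'_\beta=\Pi_\beta$ for $\beta\ne\alpha$.
\item[(b)] Afterwards: swap adjacent pumps in the sequences $\Pi_\alpha$ until each sequence is sorted by isomorphism type.
\end{itemize}
In (a) the node $d_\alpha$ exists because $\alpha\in\mathrm{Lab}(C_0)=\mathrm{Lab}(S)$. In (b) isomorphism is that of labeled colored contexts. Since each $\pi_i$ is contained in a subtree of height at most $K^2+1$, there are finitely many isomorphism types, and their number is bounded in terms of $G$ alone. No step changes the number of nodes, so a context component never degenerates to its hole.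

Let $(U,V)$ and $(U',V')$ be the yields of the arrangement before and after a step.
\begin{itemize}
\item[(i)] $U'$ has the same multiset of letters as $U$, and $V'$ the same as $V$.
\item[(ii)] Call the letters of the one pump (in (a)) or two pumps (in (b)) that are moved the \emph{moved letters}; there are at most $2B$ of them. Deleting the moved pumps from the arrangements before and after the step gives the same tree; in (a) this is $(C_i;(\Pi_\beta))$. Hence deleting the moved letters turns $U$ and $U'$ into the same word, and $V$ and $V'$ into the same word.
\end{itemize}

\subsection*{The step lemma}

\begin{lemma}\label{lem:step}
Suppose the current tree is good for $n$ and has the maximum number of marked letters among trees good for $n$, with the set $W$ and the components as in Section~\ref{sec:extremal}. Apply one step \textup{(a)} or \textup{(b)} to one component. Then the new tree is good for $n$. Its marked leaves are the same, at the same head positions; so it has the same $W$, and its number of marked letters is again maximum. Its other components are unchanged.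
\end{lemma}

\begin{proof}
The new tree is a derivation tree of $G$, and by (i) its yield has the same Parikh vector, which lies in $\Lambda$. Also $\delta(U')=\delta(U)$ and $\delta(V')=\delta(V)$, and $U',V'$ contain no crossing letters.

\emph{Head positions.} Since $\delta(U')=\delta(U)$ and $\delta(V')=\delta(V)$, all letters outside the component are executed at the same positions as before, and $U'$ and $V'$ start where $U$ and $V$ did. Consider $U'$. If $U$ contains no internal move, then neither does $U'$, and the head stays put. Otherwise let $X'$ be a prefix of $U'$. Deleting the moved letters from $X'$ gives a prefix $\hat X$ of the common word of (ii), and some prefix $X$ of $U$ also becomes $\hat X$ when the moved letters are deleted. Each of $X'$ and $X$ contains at most $2B$ moved letters, so $\delta(X')$ and $\delta(X)$ both differ from $\delta(\hat X)$ by at most $2B$. Hence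
\begin{equation}\label{eq:shift}
|\delta(X')-\delta(X)|\le 2B+2B=D .
\end{equation}
By \eqref{eq:margin} all offsets visited by $U$ lie in $[1+D,n_b-D]$, so by \eqref{eq:shift} all offsets visited by $U'$ lie in $[1,n_b]$, and all its moves are legal. The same argument applies to $V'$. So the new yield fits $n$, and the new tree is good for $n$.

\emph{Marks.} The marked leaves of the old tree lie outside the component (the hole counted as outside) and keep their positions, so they are still marked. The unmarked letters outside the component keep their positions and stay unmarked. Since the old number of marked letters was maximum, no letter of $U'$ or $V'$ is marked. So the set of marked leaves is the same, and the number of marked letters is still maximum. The component is either a tree without nodes of $W$ or a context whose only node in $W$ is its hole, so the step does not change the ancestor relation and the lowest common ancestors among nodes outside it. Hence $W$ and the other components are the same.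
\end{proof}

In the new tree the letters of $U'$ and $V'$ are again unmarked, so \eqref{eq:margin} holds for the new component: the margin used up in \eqref{eq:shift} has been restored. Lemma~\ref{lem:step} can therefore be applied step after step, to one component and then to the next. All this is a finite process, and its result is the following normal form.

For each colored label $\alpha$ consider the pumps of type $\alpha$, in arbitrary colored trees or contexts over $G$, that are contained in a subtree of height at most $K^2+1$ and contain no crossing letter. Let $\rho_{\alpha,1},\dots,\rho_{\alpha,h_\alpha}$ be the finite list of their isomorphism types.

\begin{proposition}\label{prop:normal}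
Every $n\in A(M)$ has a good tree $T^*$ that consists of a set $W$ of at most $2m_D+1$ nodes and at most $3(2m_D+1)$ components. Each component is obtained from a tree or context $S$ of height at most $K^2$ by inserting chains above at most $K$ chosen nodes $d_\alpha$, one for each $\alpha\in\mathrm{Lab}(S)$, and the chain above $d_\alpha$ has the form $\rho_{\alpha,1}^{x_1}\rho_{\alpha,2}^{x_2}\cdots\rho_{\alpha,h_\alpha}^{x_{h_\alpha}}$ with exponents in $\mathbb N$.
\end{proposition}

\begin{proof}
Perform steps (a) and (b) for all components of an extremal tree. By Lemma~\ref{lem:step} the final tree is good for $n$ and $W$ has not changed. The pumps in the chains contain no crossing letters because their letters are letters of components, hence unmarked.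
\end{proof}

\section{Finitely many shapes and Presburger formulas}\label{sec:presburger}

A \emph{shape} $\tau$ is all the data of a derivation tree as in Proposition~\ref{prop:normal} (with the start symbol at the root) except the exponents: the nodes of $W$ with their labels and their arrangement in the tree, and for each component its colored skeleton $S$ and the nodes $d_\alpha$. All bounds are independent of $n$ and every node has at most three children, so there are finitely many shapes. For a shape $\tau$ and a vector $x$ of exponents let $T_\tau(x)$ be the corresponding tree. It is a derivation tree of $G$ for \emph{every} $x$.

Let $\rho_i=\rho_{\alpha,i}$ have left and right yields $(u_i,v_i)$. A chain $\rho_1^{x_1}\cdots\rho_h^{x_h}$ contributes $u_1^{x_1}\cdots u_h^{x_h}$ on its left and $v_h^{x_h}\cdots v_1^{x_1}$ on its right. No chain is inserted inside a pump of another chain. So the yield of $T_\tau(x)$ has the form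
\[
z_\tau(x)=g_0\,f_1^{x_{\iota(1)}}\,g_1\,f_2^{x_{\iota(2)}}\,g_2\cdots f_q^{x_{\iota(q)}}\,g_q
\]
with words $f_i,g_i$ and indices $\iota(i)$ depending only on $\tau$, and no $f_i$ contains a crossing letter.

\begin{lemma}\label{lem:presburger}
For each shape $\tau$, the relation ``$\Psi(z_\tau(x))\in\Lambda$ and $z_\tau(x)$ fits $n$'' between $x$ and $n\in\mathbb N^k_{\ge1}$ is Presburger definable.
\end{lemma}

\begin{proof}
The vector $\Psi(z_\tau(x))$ is affine in $x$ and $\Lambda$ is semilinear; this settles the first condition.

All crossing letters of $z_\tau(x)$ are in the words $g_i$. So they form a fixed sequence, which cuts $z_\tau(x)$ into a fixed number of block visits, each in a fixed block $b$. A visit starts at offset $1$ (at the beginning, or after a right crossing) or $n_b$ (after a left crossing). Within a visit, the offset after any letter of a $g_i$, and before and after any $f_i^{x_{\iota(i)}}$, is the starting offset plus an affine function of $x$ with integer coefficients. The word $z_\tau(x)$ fits $n$ if and only if the following hold.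
\begin{itemize}
\item The offset after each noncrossing letter of a $g_i$ lies in $[1,n_b]$, and the offset before each right (left) crossing is $n_b$ (is $1$). These are linear conditions in $(x,n)$.
\item For each $i$, with $b$ the block of the current visit and $A$ the offset before $f_i^{x_{\iota(i)}}$, which is affine in $(x,n)$: for all $t$ with $0\le t<x_{\iota(i)}$ and all prefixes $f'$ of $f_i$,
\[
1\le A+t\,\delta(f_i)+\delta(f')\le n_b .
\]
There are finitely many $f'$, and $\delta(f_i)$ and $\delta(f')$ are constants. So this is a Presburger formula with one universally quantified variable $t$.\qedhere
\end{itemize}
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:core}]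
For a shape $\tau$ let $Q_\tau$ be the set of $n\in\mathbb N^k_{\ge1}$ for which some $x$ satisfies the relation of Lemma~\ref{lem:presburger}. By the theorem of Ginsburg and Spanier, $Q_\tau$ is semilinear. If $n\in Q_\tau$, then some $T_\tau(x)$ is good for $n$, so $n\in A(M)$ by Lemma~\ref{lem:encode}. Conversely, every $n\in A(M)$ lies in some $Q_\tau$ by Proposition~\ref{prop:normal}. Hence $A(M)$ is the finite union of the semilinear sets $Q_\tau$.
\end{proof}

With Section~\ref{sec:reduction} this completes the proofs of Theorems~\ref{thm:main} and~\ref{thm:near}.

\begin{remark}
Boundedness of the language makes the scanned symbol constant on a block, so that a letter can be moved within a block visit. The crossing hypothesis enters only through \eqref{eq:bound}, and only for the one distance $d=D$, which depends on $M$: it ensures that a maximum exists and bounds $|W|$ independently of $n$.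
\end{remark}

\begin{remark}
Theorem~\ref{thm:main} is effective. Given the machine, the words $w_1,\dots,w_k$ and the constant $c$, the reductions, the constants, the list of shapes and the Presburger formulas can be computed. So a semilinear representation of $Q(L)$ can be constructed.
\end{remark}

\section{How far the crossing hypothesis can be weakened}\label{sec:examples}

Theorem~\ref{thm:near} assumes a crossing bound at every distance. The first example below shows that no fixed distance suffices. The second concerns the words ``every accepting computation'' in the definition of finite-crossing.

\begin{proposition}\label{prop:examples}
\emph{(A)} For every $d\ge0$ there is a two-way nondeterministic pushdown automaton, without counters, that accepts a non-semilinear subset of $b^*a^*$ and in every accepting computation crosses each boundary at distance at most $d$ exactly once.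

\emph{(B)} There is a two-way nondeterministic pushdown automaton such that the set of inputs that have \emph{some} accepting computation crossing every boundary at most $3$ times is a non-semilinear subset of $b^*a^*$.
\end{proposition}

The machine in (B) accepts other inputs as well. Nothing is claimed about machines all of whose accepted inputs have a 3-crossing accepting computation.

\subsection*{The machines $E_q$}

Each round of the following machine can nearly triple the head position, and the number of rounds is the number of letters $b$. For $q\ge1$ let $E_q$ work on $b^ma^n$ as follows.
\begin{enumerate}
\item Read $b^m$ rightward, pushing a symbol $Z$ for each $b$; enter the first $a$ and move right to offset $2q$ of the $a$-block.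
\item While the top of the stack is $Z$, perform a round: pop $Z$; then, a nondeterministically chosen number $\kappa\ge0$ of times, move left $q$ cells and push $Y$; then, while the top is $Y$, pop it and move right $3q$ cells.
\item When only the bottom symbol is left, move one cell right and accept if and only if $\triangleleft$ is scanned.
\end{enumerate}
In steps 1 and 2, once in the $a$-block, $E_q$ rejects if it scans a symbol other than $a$. The head passes over all cells from the first $a$ to the last cell before $\triangleleft$, so only words of $b^*a^*$ are accepted.

Let $\kappa_i$ be the choice in round $i$ and $qy_i$ the offset after round $i$, with $y_0=2$. Staying in the $a$-block on the left means $q(y_{i-1}-\kappa_i)\ge1$, that is, $0\le\kappa_i\le y_{i-1}-1$. Moreover $y_i=y_{i-1}+2\kappa_i$. Acceptance means $n=qy_m$, and then the right end is never overrun, because $y_i\le y_m$ for all $i$.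

From an even $y$ one round reaches exactly the even numbers in $[y,3y-2]$. For even $y\ge2$ the intervals $[y,3y-2]$ and $[y+2,3y+4]$ overlap or share an endpoint, since $y+2\le3y-2$ means $y\ge2$. As $3(3^i+1)-2=3^{i+1}+1$, induction shows that after $i$ rounds exactly the even numbers in $[2,3^i+1]$ can be reached. Hence
\begin{equation}\label{eq:QE}
Q(L(E_q))=\{(m,qy): y\text{ even},\ 2\le y\le 3^m+1\}.
\end{equation}

\begin{lemma}\label{lem:growth}
Let $S\subseteq\mathbb N^2$ be semilinear and suppose that $\{y:(m,y)\in S\}$ is finite for every $m$. Then there is $C$ with $y\le C(m+1)$ for all $(m,y)\in S$.
\end{lemma}

\begin{proof}
It suffices to consider one linear piece of $S$, with base point $(m_0,y_0)$. A period with first coordinate $0$ must be $(0,0)$, by finiteness. Every other period $(\alpha,\beta)$ has $\alpha\ge1$, so there is $C'\ge0$ with $\beta\le C'\alpha$ for all periods. Hence $y\le y_0+C'(m-m_0)\le (y_0+C')(m+1)$ on this piece.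
\end{proof}

By \eqref{eq:QE} the sections of $Q(L(E_q))$ are finite, but it contains $(m,q(3^m+1))$ for every $m$. So by Lemma~\ref{lem:growth} it is not semilinear.

\begin{proof}[Proof of Proposition~\ref{prop:examples}]
(A) Take $E_q$ with $q=d+1$ and consider an accepting computation on $b^ma^n$. The boundaries inside the $b$-block and those between consecutive blocks, markers included, are crossed exactly once. In the $a$-block, after step 1 has reached offset $2q$ all offsets are at least $q$, because the left turning points $q(y_{i-1}-\kappa_i)$ are at least $q$. So a boundary $(j,j+1)$ with $j\le q-1=d$ is crossed only in step 1, once.

Now let $n-j\le d$, that is, $j\ge n-q+1$. If all $\kappa_i$ are $0$, then $n=2q$ and the boundary is crossed once, in step 1. Otherwise $y_m\ge4$, so $n\ge4q$, and step 1 does not reach the boundary, since $2q\le n-2q<j$. Rounds with $\kappa_i=0$ do not move the head. A round with $\kappa_i>0$ starts at offset $qy_{i-1}\le q(y_i-2)\le q(y_m-2)=n-2q<j$, so its left sweep does not cross the boundary. Its right sweep, which ends at $qy_i$, crosses the boundary (once) if and only if $y_i=y_m$; for if $y_i<y_m$, then $qy_i\le n-2q$ since the $y_i$ are even. The $y_i$ increase strictly in rounds with $\kappa_i>0$, so $y_i=y_m$ holds for exactly one such round, the last one. Hence the boundary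 is crossed exactly once.

(B) Take $E_1$ and $\kappa_i=2^{i-1}$ for $1\le i\le m$. Then $y_i=2^{i+1}$ by induction, and $\kappa_i\le 2^i-1=y_{i-1}-1$ holds, so this is an accepting computation on $b^ma^n$ with $n=2^{m+1}$. Round $i$ goes from offset $2^i$ left to $2^{i-1}$ and then right to $2^{i+1}$. Let $1\le i\le m$ and consider a boundary between two adjacent offsets in $[2^{i-1},2^i]$. It is crossed once on the first arrival, namely in the right sweep of round $i-1$, or in step 1 if $i=1$. It is crossed twice in round $i$. Later rounds stay at offsets at least $2^i$; rounds before round $i-1$ do not exceed $2^{i-1}$, nor does the left sweep of round $i-1$; and if $i>1$, step 1 ends at $2\le2^{i-1}$. So the boundary is crossed three times. The boundaries between offsets in $[2^m,2^{m+1}]$ and all boundaries outside the $a$-block or at its ends are crossed once.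

So for every $m$ the pair $(m,2^{m+1})$ belongs to the set $Q_3$ of pairs $(m,n)$ such that $b^ma^n$ has an accepting computation crossing every boundary at most $3$ times. Since $Q_3\subseteq Q(L(E_1))$, the sets $\{n:(m,n)\in Q_3\}$ are finite, and Lemma~\ref{lem:growth} shows that $Q_3$ is not semilinear.
\end{proof}

There is no conflict with Theorem~\ref{thm:main}. Since $Q(L(E_1))$ is not semilinear, the theorem shows that $E_1$ is not finite-crossing: for every $c$, some accepting computation of $E_1$ crosses some boundary more than $c$ times.

\begin{thebibliography}{1}
\bibitem{revisited}
\emph{One-Reversal Counter Machines And Multihead Automata: Revisited},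
\texttt{https://core.ac.uk/download/pdf/82784364.pdf}.
\end{thebibliography}

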